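# Static versus dynamic routing in the hose model: the factor 2 is sharp

## 1. Hose demands and two ways of routing them

Throughout, $G=(V,E)$ is a connected undirected graph with edge costs $c(e)\ge 0$, and $W\subseteq V$ is a set of *terminals*. We must buy capacity on the edges before we know the traffic.

**Definition (demands and capacities).** A *demand matrix* is a vector $D=(D_{ij})_{\{i,j\}\in\binom W2}\ge 0$. A *capacity allocation* is a function $u:E\to\mathbb R_{\ge0}$. Its cost is $\sum_{e}c(e)u(e)$.

**Definition (hose universe).** Given marginals $b(i)\ge0$ for $i\in W$, put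
$$\mathcal H=\Big\{D\ge0:\ \sum_{j\in W,\,j\ne i}D_{ij}\le b(i)\ \text{ for all } i\in W\Big\}.$$

*Example.* Let $G$ be the triangle on $\{1,2,3\}$ with $W=V$, $b\equiv1$, $c\equiv1$. Then $\mathcal H$ consists of the $(D_{12},D_{13},D_{23})\ge0$ in which any two coordinates sum to at most $1$. Its vertices are $0$, the three unit vectors, and $(\frac12,\frac12,\frac12)$. Indeed, if all coordinates of a vertex are positive, then all three sum constraints are tight, which gives the last point. If, say, $D_{23}=0$, the rest is the region $D_{12}+D_{13}\le 1$, whose vertices are $0$ and two unit vectors.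

**Definition (static single-path routing, SPR).** For each pair $\{i,j\}\in\binom W2$ choose one $i$-$j$ path $P_{ij}$, once and for all. The capacity needed is
$$u(e)=\max_{D\in\mathcal H}\ \sum_{\{i,j\}:\,e\in P_{ij}}D_{ij}.$$
$\mathrm{OPT}_{\mathrm{SPR}}$ is the minimum cost over all choices of paths.

*Example.* On the triangle:

- All three paths direct: every edge needs capacity $1$, cost $3$.
- Only $P_{12}$ detours, through $3$: edge $12$ needs $0$, edge $13$ needs $\max(D_{12}+D_{13})=1$, edge $23$ needs $\max (D_{12}+D_{23})=1$; cost $2$.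
- Two detours, $P_{12}=1\,3\,2$ and $P_{13}=1\,2\,3$: edges $12$ and $13$ need $1$ each, edge $23$ needs $\max(D_{12}+D_{13}+D_{23})=\frac32$; cost $\frac72$.
- Three detours: edge $12$ carries $D_{13}+D_{23}$ and so needs $1$, likewise the others; cost $3$.

By symmetry these are all the cases, so $\mathrm{OPT}_{\mathrm{SPR}}=2$.

**Definition (dynamic fractional routing, FR).** A capacity allocation $u$ is *feasible* if for every $D\in\mathcal H$ there is a multicommodity flow in $G$ that routes $D_{ij}$ units fractionally between $i$ and $j$ for every pair and respects the capacities $u$. The flow may depend on $D$. $\mathrm{OPT}_{\mathrm{FR}}$ is the minimum cost of a feasible $u$.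

If demands $D,D'$ are routable in $u$, so is every convex combination. It is therefore enough to route the finitely many vertices of the polytope $\mathcal H$.

*Example.* On the triangle, $u\equiv\frac12$ is feasible. The demand $(\frac12,\frac12,\frac12)$ goes direct. The demand $D_{12}=1$ sends $\frac12$ along edge $12$ and $\frac12$ through vertex $3$. No feasible allocation costs less than $\frac32$, because $(\frac12,\frac12,\frac12)$ uses at least $\frac12\cdot 1$ of capacity for each of three pairs. So $\mathrm{OPT}_{\mathrm{FR}}=\frac32$.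

## 2. The ratio of static to dynamic capacity

A static routing is a special dynamic routing, so $\mathrm{OPT}_{\mathrm{FR}}\le\mathrm{OPT}_{\mathrm{SPR}}$. In the other direction it is known that $\mathrm{OPT}_{\mathrm{SPR}}\le 2\,\mathrm{OPT}_{\mathrm{FR}}$ for every hose instance. The draft "Designing Networks Under Uncertain Demands (Draft)", http://nolver.net/bonn/bonn.pdf, asks whether the $2$ can be improved:

> Is there a constant $\alpha<2$ with $\mathrm{OPT}_{\mathrm{SPR}}\le\alpha\,\mathrm{OPT}_{\mathrm{FR}}$ for every hose instance? Equivalently, is the supremum of $\mathrm{OPT}_{\mathrm{SPR}}/\mathrm{OPT}_{\mathrm{FR}}$, over instances with $\mathrm{OPT}_{\mathrm{FR}}>0$, equal to $2$ or strictly smaller?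

The answer is that no such $\alpha$ exists. The supremum is $2$, and it is not attained.

**Theorem 1.** For every $\eta>0$ there is an instance with $W=V$, $b\equiv1$, $c\equiv1$ and $\mathrm{OPT}_{\mathrm{SPR}}\ge(2-\eta)\,\mathrm{OPT}_{\mathrm{FR}}>0$.

**Theorem 2.** For every instance with $|W|\ge2$, $\ \mathrm{OPT}_{\mathrm{SPR}}\le\big(2-\frac2{|W|}\big)\mathrm{OPT}_{\mathrm{FR}}$. Hence the supremum $2$ is not attained.

**Corollary 3.** For infinitely many $n$ there are instances as in Theorem 1 with $|V|=|W|=n$ and ratio at least $2-O\big((\log\log n/\log n)^{1/10}\big)$.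

(If $|W|\le1$ there are no pairs and both optima are $0$.)

## 3. Two terminals, trees, complete graphs, the triangle

**Two terminals.** Let $d$ be the $c$-distance. The largest demand is $\min(b(1),b(2))$, and both models pay $\min(b(1),b(2))\,d(1,2)$: one shortest path suffices, and no flow of that value can use less. The ratio is $1=2-\frac22$.

**$G$ a tree.** There is only one path per pair, so dynamic routing has no freedom and the ratio is $1$.

**The triangle.** The ratio is $2/\frac32=\frac43=2-\frac23$. So Theorem 2 is tight for $|W|=3$.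

**Complete graphs $K_n$ with $n$ even, $W=V$, $b\equiv c\equiv1$.** Statically, route everything through one fixed center. Each of the $n-1$ edges at the center carries the traffic of one terminal, so $\mathrm{OPT}_{\mathrm{SPR}}\le n-1$. Dynamically, the feasible set is convex and invariant under permuting vertices, so averaging shows that some constant allocation $u\equiv t$ is optimal. Take a perfect matching as demand. Each matched pair sends at most $t$ along its direct edge and the rest along paths with at least two edges, hence uses capacity at least $2-t$. Comparing totals,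
$$\tfrac n2(2-t)\le t\,\tbinom n2,\qquad\text{that is,}\qquad t\ge\tfrac2n .$$
So the cost is at least $\frac2n\binom n2=n-1$, and the ratio is $1$.

Abundant path choice alone therefore does not help dynamic routing.

## 4. Averaging tree routings: the bound $2-2/|W|$

This section proves Theorem 2 and also tells us what a bad instance must look like. Put $N=|W|\ge 2$, $b_i=b(i)$, $B=\sum_ib_i$, and let $d$ be the $c$-distance in $G$. For $r\in W$ put $\Phi(r)=\sum_{j\in W}b_j\,d(r,j)$. If $B=0$ both optima are $0$, so let $B>0$.

**Step A: a static upper bound.** We show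
$$\mathrm{OPT}_{\mathrm{SPR}}\le\min_{r}\Phi(r).\tag{1}$$
Route every pair inside a shortest-path tree $T$ rooted at $r$. The path $P_{ij}$ uses a tree edge $e$ only if $e$ separates $i$ from $j$, so exactly one of the two lies on the side away from $r$. Hence the load of $e$ is at most $\sum b_i$ over the terminals $i$ that $e$ separates from $r$. Multiplying by $c(e)$ and summing over $e$ gives at most $\sum_ib_i\,d_T(r,i)=\Phi(r)$.

**Step B: a dynamic lower bound.** For every $D\in\mathcal H$,
$$\mathrm{OPT}_{\mathrm{FR}}\ge\sum_{\{i,j\}}D_{ij}\,d(i,j),\tag{2}$$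
because each unit sent from $i$ to $j$ uses cost-weighted capacity at least $d(i,j)$.

**Step C: compare (1) and (2) by averaging.** For a probability vector $w$ on $W$, (1) gives
$$\mathrm{OPT}_{\mathrm{SPR}}\le\sum_iw_i\Phi(i)=\sum_{\{i,j\}}(w_ib_j+w_jb_i)\,d(i,j).$$
The right side looks like (2) for the demand $w_ib_j+w_jb_i$, up to scaling into $\mathcal H$. For $\alpha\ge1$ let $D_{ij}=(w_ib_j+w_jb_i)/\alpha$. Its $i$-th row sum is $\frac1\alpha[w_i(B-b_i)+b_i(1-w_i)]$, which is at most $b_i$ exactly when
$$w_i(B-2b_i)\le(\alpha-1)b_i .\tag{3}$$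
If (3) holds for all $i$, then $D\in\mathcal H$ and (2) yields $\mathrm{OPT}_{\mathrm{SPR}}\le\alpha\,\mathrm{OPT}_{\mathrm{FR}}$.

**Step D: choose $w$ and $\alpha$.** If some $b_{i_0}\ge B/2$, take $w=\mathbf 1_{i_0}$ and $\alpha=1$. Then (3) reads $B-2b_{i_0}\le0$ at $i_0$ and $0\le0$ elsewhere. Since $N\ge2$, $\alpha=1\le2-\frac2N$.

Otherwise all $b_i<B/2$, which forces $N\ge3$. Make (3) an equality everywhere: put
$$S=\sum_i\frac{b_i}{B-2b_i}>0,\qquad \alpha=1+\frac1S,\qquad w_i=\frac1S\cdot\frac{b_i}{B-2b_i}.$$
Then $\sum_i w_i=1$ and $w_i(B-2b_i)=b_i/S=(\alpha-1)b_i$. The function $t\mapsto\frac{t}{1-2t}=-\frac12+\frac1{2(1-2t)}$ is convex on $[0,\frac12)$. Jensen's inequality with $t_i=b_i/B$, whose mean is $1/N$, gives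
$$S\ge N\cdot\frac{1/N}{1-2/N}=\frac N{N-2},\qquad\text{so}\qquad \alpha\le1+\frac{N-2}N=2-\frac2N .\qquad\blacksquare$$

## 5. Routing through a random intermediate vertex costs two distances

From here on $W=V$, $b\equiv1$, $c\equiv1$, $n=|V|$, so $\Phi(r)=\sum_id_G(r,i)$.

The uniform demand $D_{ij}=\frac1{n-1}$ in (2) gives $\mathrm{OPT}_{\mathrm{FR}}\ge\frac1{2(n-1)}\sum_r\Phi(r)\ge\frac{n}{2(n-1)}\min_r\Phi(r)$. For a ratio near $2$ this must be almost sharp. If typical distances are about $k$, static routing should cost about $kn$, while total capacity about $\frac k2n$ must serve every demand dynamically. Each terminal may pay for only *half* a typical distance.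

How can one fixed $u$ serve all demands? The sensible first attempt is to spread traffic out. To route $D$, send $D_{ij}/n$ from $i$ to $j$ through each vertex $x$, along fixed shortest paths from $i$ to $x$ and from $j$ to $x$. The fixed path between $i$ and $x$ carries $\frac1n\sum_jD_{ij}\le\frac1n$ on behalf of $i$, whatever $D$ is. So the total capacity
$$\frac1n\sum_{i}\sum_xd_G(i,x)=\frac1n\sum_x\Phi(x)$$
suffices. This is where the attempt stops: the average of $\Phi$ is at least $\min_r\Phi(r)\ge\mathrm{OPT}_{\mathrm{SPR}}$ by (1). Each terminal pays for a whole typical distance, because a journey $i\to x\to j$ consists of two of them. The bound cannot certify any ratio above $1$, and for $K_n$ with $n$ even nothing better is possible (Section 3).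

## 6. Half-length walks joined by a sparse random graph

To pay only half, each endpoint should walk only about $k/2$ steps. Suppose the graph has about $p$ choices per step and $n=p^k$ vertices. A walk of $a=\frac k2+1$ steps from $i$ can end in as many as $p^{k/2+1}=p\sqrt n$ places, and likewise from $j$. That leaves as many as $p^2n$ pairs $(x,y)$ of endpoints. If we add a sparse random graph $H$ of average degree about $D=p(\log n)^2$, many of these pairs should be edges of $H$. The journey
$$i\ \xrightarrow{\ a\text{ steps}\ }\ x\ \xrightarrow{\ \text{one edge of }H\ }\ y\ \xrightarrow{\ a\text{ steps}\ }\ j$$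
then makes each terminal pay about $\frac k2$, plus a share of the edges of $H$. We will see that capacity $O_\varepsilon(1/D)$ on each edge of $H$ is enough, so $H$ costs $O_\varepsilon(n)$, negligible against $\frac k2 n$ once $k$ is large. And $H$ does not shorten distances much: all degrees are $p$ times a power of $\log n$, so a ball of radius $k-1$ still has far fewer than $p^k=n$ vertices.

The difficulty is congestion: some demand might overload a few edges. By linear programming duality this means an adversary, who knows $H$, chooses a demand and edge prices $\ell$ that make the matched terminals expensive to connect. We want a union bound over everything the adversary can do, and two obstacles appear.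

* *Prices form a continuum.* We round them on the Cayley part to multiples of a unit $g_m$, so that few roundings exist and the rounding error is affordable.
* *The unit cannot be the same for all pairs.* Let $\tau_i$ be the excess price of the pair at $i$. Controlling all of up to $n$ pairs by the bound available for a single pair loses a factor of order $n/\log n$. Instead we bound the $m$-th largest $\tau_i$ by a quantity proportional to $\theta_m\approx\frac1{m\log n}$, so that the total is $O(1)$. To do this, we show that any $m$ pairs *together* have proportionally many $H$-edges between their endpoint sets. That needs the walk distributions from different starts to overlap little, which is where character sums come in.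

## 7. Recalled tools

**Duality** (Iri, Onaga–Kakusho 1971). A demand $D$ is fractionally routable in capacities $u$ if and only if
$$\sum_{\{i,j\}}D_{ij}\,d_\ell(i,j)\le\sum_eu(e)\ell(e)\qquad\text{for all }\ell:E\to\mathbb R_{\ge0},$$
where $d_\ell$ is the shortest-path distance for lengths $\ell$. This is Farkas' lemma. The system $\sum_{P}x_P=D_{ij}$ (sum over $i$-$j$ paths $P$), $\sum_{P\ni e}x_P\le u(e)$, $x\ge0$ is infeasible iff there are $\ell\ge0$ and reals $y_{ij}$ with $y_{ij}\le\ell(P)$ for every $i$-$j$ path $P$ and $\sum D_{ij}y_{ij}>\sum u(e)\ell(e)$. The best choice is $y_{ij}=d_\ell(i,j)$. *Example:* on the triangle with $u\equiv t$ and $D=(\frac12,\frac12,\frac12)$, the prices $\ell\equiv1$ give $\frac32\le3t$, which excludes $t<\frac12$.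

**Substochastic matrices** (Mirsky 1959). A nonnegative square matrix with all row and column sums at most $1$ is *doubly substochastic*. A *subpermutation matrix* is a $0/1$ matrix with at most one $1$ in each row and column. Every doubly substochastic matrix is a convex combination of subpermutation matrices. To see this, let $A$ have row sums $r$ and column sums $q$. The matrix $\begin{pmatrix}A&I-\mathrm{diag}(r)\\ I-\mathrm{diag}(q)&A^{T}\end{pmatrix}$ is doubly stochastic, so Birkhoff's theorem applies, and one restricts to the upper left block. *Example:* the demand $(\frac12,\frac12,\frac12)$ on the triangle, as a symmetric $3\times3$ matrix, is $\frac12$ of one cyclic permutation matrix plus $\frac12$ of its inverse. The pieces need not be symmetric.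

**Weil's bound** (Weil 1948; Lidl–Niederreiter, *Finite Fields*, Thm 5.38). If $f\in\mathbb F_p[t]$ has degree $r$ with $1\le r<p$, then $\big|\sum_{t\in\mathbb F_p}\psi(f(t))\big|\le(r-1)\sqrt p$, where $\psi(t)=e^{2\pi\sqrt{-1}\,t/p}$. *Example:* for $r=1$ the sum is $0$. For $p=3$ and $f=t^2$ it is $1+2e^{2\pi\sqrt{-1}/3}=\sqrt{-3}$, of absolute value $\sqrt3$.

**Chernoff bounds.** For a binomial $X$ with mean $\mu$, $P(X\le\mu/2)\le e^{-\mu/8}$. If the mean is at most $D$, then $P(X>2D)\le e^{-D/3}$.

**VPN theorem** (Goyal–Olver–Shepherd, *The VPN conjecture is true*, J. ACM 60(3), 2013). For $b\equiv1$, some optimal SPR solution has all its paths $P_{ij}$ inside one tree $T\subseteq G$ spanning $W$. *Example:* on the triangle the optimum $2$ was achieved inside the path $1\,3\,2$.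

## 8. The moment-curve Cayley graph plus a random graph

Fix $\varepsilon\in(0,1]$ and an even $k\ge2$. Put
$$a=\tfrac k2+1,\qquad X=\mathbb F_p^k,\qquad n=|X|=p^k,\qquad D=p(\log n)^2,\qquad \gamma(s)=(s,s^2,\dots,s^k)\ \ (s\in\mathbb F_p).$$
From now on the letter $D$ is this number. The prime $p$ must satisfy:

1. $p>k$, $\ \log n\ge1$, $\ p\le D\le n$;
2. $k^{2k+4}\log n\le p^2$;
3. $\varepsilon^4\log n\ge128$;
4. $\frac{\varepsilon^4}{2048}\log n\ge\frac4\varepsilon+1$;
5. $ne^{-D/3}+n^{1-p}<1$;
6. $k\,4^{k-1}(\log n)^{2k-2}\le\varepsilon p$.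

For fixed $\varepsilon,k$ all six hold once $p$ is large, since $\log n=k\log p$ tends to infinity more slowly than any power of $p$. We cite them as (P1)–(P6).

**The Cayley part.** $E_C$ is the set of edges $\{x,x+\gamma(s)\}$ with $x\in X$, $s\in\mathbb F_p^*$. *Each such edge arises from exactly one $(x,s)$.* If two different $(x,s)$ gave the same edge, then, since $\gamma$ is injective, the edge would be traversed in opposite directions and $\gamma(s')=-\gamma(s)$ with $s,s'\neq0$. The first two coordinates give $s'=-s$ and $s'^2=-s^2$, so $2s^2=0$, impossible for odd $p$ (and $p>k\ge2$ is odd). Hence $|E_C|=n(p-1)$, and every vertex has $2(p-1)$ neighbors in $E_C$. The graph $(X,E_C)$ is connected: $\gamma(1),\dots,\gamma(k)$ are linearly independent (Vandermonde, $p>k$), so they generate $\mathbb F_p^k$.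

*Example.* For $p=3$, $k=2$ we have $\gamma(1)=(1,1)$, $\gamma(2)=(2,1)$. Two of the nine points are adjacent iff they differ in both coordinates, and there are $9\cdot2=18$ edges.

**The random part.** $H$ is a random graph on $X$ containing each unordered pair independently with probability $\pi=D/n\le1$. The instance is $G=(X,E_C\cup H)$ with $W=X$, $b\equiv1$, $c\equiv1$.

**Walks.** A *walk from $i$* is a sequence $(s_1,\dots,s_a)\in\mathbb F_p^a$; it visits $i,\ i+\gamma(s_1),\ i+\gamma(s_1)+\gamma(s_2),\dots$. A step with $s=0$ stays put and costs nothing. For edge costs on $E_C$, the cost of a walk counts each traversal. Let $\mu_i$ be the distribution of the endpoint of a uniformly random walk from $i$, and let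
$$K(i,i')=\sum_x\mu_i(x)\mu_{i'}(x)$$
be the probability that independent random walks from $i$ and $i'$ end at the same place.

*Example.* For $p=3,k=2$ we have $a=2$. The nine walks from $0$ end at $(0,0),(2,2),(1,2)$ once each and at $(1,1),(2,1),(0,2)$ twice each. So $K(0,0)=\frac{3\cdot1+3\cdot4}{81}=\frac5{27}$.

**The weights $\theta_m$.** For $1\le m\le n$ let $\theta_m=\max\{\frac1n,\frac1{m\log n}\}$. Since $\log n\ge1$,
$$\frac1{\theta_m}=\min\{n,m\log n\}\ge\max\{m,\log n\},\qquad \sum_{m=1}^n\theta_m\le1+\frac{1+\log n}{\log n}\le3.\tag{4}$$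

## 9. Walks from different starts rarely collide

**Step 1.** This step shows that endpoint distributions overlap little on average, over any set of starting points. *For every $I\subseteq X$ with $|I|=m$,*
$$\sum_{i,i'\in I}K(i,i')^2\le\frac{4m^2}n\theta_m.\tag{5}$$

*Eigenvalues of $K$.* $K$ is real symmetric, and since $\mu_i(x)=\mu_0(x-i)$ it is translation invariant. Let $\chi_c(x)=\psi(c\cdot x)$ for $c\in\mathbb F_p^k$. Substituting $y=x-i$, $y'=x-i'$, so that $i'=i+y-y'$,
$$\sum_{i'}K(i,i')\chi_c(i')=\chi_c(i)\sum_y\mu_0(y)\chi_c(y)\ \overline{\sum_{y'}\mu_0(y')\chi_c(y')}.$$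
The $a$ steps are independent, so $\sum_y\mu_0(y)\chi_c(y)=(S_c/p)^a$ with $S_c=\sum_{s}\psi(c_1s+\dots+c_ks^k)$. Thus $\chi_c$ is an eigenvector with eigenvalue $|S_c/p|^{2a}$. For $c=0$ it is $1$. For $c\ne0$ the polynomial has degree between $1$ and $k<p$, so Weil's bound gives $|S_c|\le k\sqrt p$.

*Deviation from uniform.* Let $J$ be the all-ones matrix and $\mathcal E=K-\frac1nJ$. The matrix $\frac1nJ$ has eigenvalue $1$ on $\chi_0$ and $0$ on the other $\chi_c$. So $\mathcal E$ has eigenvalue $0$ on $\chi_0$ and $|S_c/p|^{2a}$ on $\chi_c$, $c\ne0$. The matrix $\mathcal E$ is symmetric and translation invariant, so $\sum_{i'}\mathcal E(i,i')^2=(\mathcal E^2)(i,i)$ is the same for all $i$. Since $4a=2k+4$,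
$$\sum_{i'}\mathcal E(i,i')^2=\tfrac1n\operatorname{tr}\mathcal E^2\le\Big(\frac k{\sqrt p}\Big)^{4a}=k^{2k+4}p^{-k-2}=\frac{k^{2k+4}p^{-2}}n\le\frac1{n\log n}$$
by (P2). (With $a=k/2$ this calculation would give only $k^{2k}/n$; the extra step provides the factor $p^{-2}$.)

*Conclusion.* Entrywise $K^2\le\frac2{n^2}+2\mathcal E^2$. Summing over $I\times I$,
$$\sum_{i,i'\in I}K(i,i')^2\le\frac{2m^2}{n^2}+\frac{2m}{n\log n}=\frac{2m^2}n\Big(\frac1n+\frac1{m\log n}\Big)\le\frac{4m^2}n\theta_m .$$

*Check on the example* $p=3,k=2$: the six $c$ with $c_2\ne0$ have $|S_c|=\sqrt3$ (complete the square) and eigenvalue $\frac19$; the two with $c_2=0\ne c_1$ have $S_c=0$. So $K(0,0)=\frac19(1+\frac69)=\frac5{27}$, as found by counting.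

## 10. Cheap half-walks reach many pairs

**Step 2.** This step turns (5) into a lower bound on the number of endpoint pairs reachable by *cheap* walks from any $m$ matched pairs.

Let $z:E_C\to\mathbb Z_{\ge0}$. Let $A_i^z$ be the set of walks from $i$ whose $z$-cost is at most $(1+\varepsilon)$ times the mean $z$-cost of a random walk from $i$. By Markov's inequality (trivially if the mean is $0$), $A_i^z$ contains at least a fraction $1-\frac1{1+\varepsilon}=\frac{\varepsilon}{1+\varepsilon}\ge\frac\varepsilon2$ of the walks. Let $B_i^z$ be its set of endpoints. For $I\subseteq X$ and injective $\sigma:I\to X$ put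
$$Q(z,I,\sigma)=\bigcup_{i\in I}B_i^z\times B_{\sigma(i)}^z,\qquad \bar Q=\big\{\{x,y\}:x\ne y,\ (x,y)\in Q\big\}.$$

*If $|I|=m\ge1$, then*
$$|Q|\ge\frac{\varepsilon^4n}{64\,\theta_m}\qquad\text{and}\qquad|\bar Q|\ge\tfrac14|Q|.\tag{6}$$

Let $\mu_i'(x)$ be the probability that a random walk from $i$ lies in $A_i^z$ and ends at $x$. Then $\mu'_i\le\mu_i$, and $\mu_i'$ has total mass at least $\frac\varepsilon2$. Let
$$f(x,y)=\sum_{i\in I}\mu_i'(x)\,\mu'_{\sigma(i)}(y),$$
which vanishes outside $Q$. First, $\sum f\ge m\varepsilon^2/4$. Second, expanding the square, then using AM–GM and (5) for the two $m$-element sets $I$ and $\sigma(I)$ (here $\sigma$ must be injective),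
$$\sum f^2\le\sum_{i,i'\in I}K(i,i')K(\sigma(i),\sigma(i'))\le\tfrac12\sum_{i,i'\in I}\big[K(i,i')^2+K(\sigma(i),\sigma(i'))^2\big]\le\frac{4m^2}n\theta_m .$$
By Cauchy–Schwarz,
$$|Q|\ge\frac{(\sum f)^2}{\sum f^2}\ge\frac{m^2\varepsilon^4/16}{4m^2\theta_m/n}=\frac{\varepsilon^4n}{64\,\theta_m}.$$
Since $1/\theta_m\ge\log n$, (P3) gives $|Q|\ge2n$. At most $n$ elements of $Q$ are on the diagonal, and each unordered pair comes from at most two ordered ones, so $|\bar Q|\ge\frac12(|Q|-n)\ge\frac14|Q|$.

## 11. One graph $H$ that serves every rounded price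

**Step 3.** This step fixes $H$ so that it has small degrees and meets every set $\bar Q$ that the adversary can produce. Put
$$Z_m=\frac p{\varepsilon\,\theta_m},\qquad L_m=\frac{\varepsilon^4D}{512\,\theta_m}.$$
*With positive probability both of the following hold.*

* **(a)** $H$ has maximum degree at most $2D$, so $|H|\le nD$.
* **(b)** For all $1\le m\le n$, all $z:E_C\to\mathbb Z_{\ge0}$ with $\sum_ez(e)\le Z_m$, all $I$ with $|I|=m$ and all injective $\sigma:I\to X$: $\ |H\cap\bar Q(z,I,\sigma)|\ge L_m$.

*Property (a).* Each degree is binomial with mean at most $D$, so (a) fails with probability at most $ne^{-D/3}$.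

*Property (b), one choice.* Fix $m,z,I,\sigma$. The set $\bar Q$ does not depend on $H$, because the walks use only $E_C$. So $|H\cap\bar Q|$ is binomial with mean
$$\pi|\bar Q|\ge\frac Dn\cdot\frac{\varepsilon^4n}{256\,\theta_m}=2L_m ,$$
and it is below $L_m$ with probability at most $e^{-2L_m/8}\le\exp\big(-\frac{\varepsilon^4D}{2048\,\theta_m}\big)$.

*Property (b), number of choices.* A function $z$ with total at most $Z_m$ is described by sending each of $\lfloor Z_m\rfloor$ tokens to an edge of $E_C$ or discarding it. Thus there are at most $(n(p-1)+1)^{Z_m}\le n^{2Z_m}$ choices of $z$. There are at most $n^m\cdot n^m=n^{2m}$ choices of $(I,\sigma)$. By (4), $m\le\frac1{\theta_m}\le Z_m$, so there are at most $n^{4Z_m}=\exp\big(\frac{4p}{\varepsilon\theta_m}\log n\big)$ choices in total.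

*Union bound.* Since $D=p(\log n)^2$, the failure probability for given $m$ is at most
$$\exp\Big(-\frac{p\log n}{\theta_m}\Big[\frac{\varepsilon^4}{2048}\log n-\frac4\varepsilon\Big]\Big)\le\exp\Big(-\frac{p\log n}{\theta_m}\Big)\le n^{-p}$$
by (P4) and $1/\theta_m\ge1$. The extra factor $\log n$ in $D$ is what beats the number of rounded prices. Summing over $m\le n$ gives at most $n^{1-p}$. By (P5), (a) and (b) hold together with positive probability. Fix such an $H$.

## 12. Dynamic capacity about $\frac k2 n$ suffices

**Step 4.** This step proves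
$$\mathrm{OPT}_{\mathrm{FR}}\le n\Big[(1+4\varepsilon)\Big(\frac k2+1\Big)+768\,\varepsilon^{-4}\Big].\tag{7}$$
Let
$$u(e)=\frac{(1+4\varepsilon)a}p\,\mathbf 1[e\in E_C]+\frac{768}{\varepsilon^4D}\,\mathbf 1[e\in H].$$
Since $|E_C|\le np$ and $|H|\le nD$, its cost is at most the right side of (7). We must show that $u$ is feasible.

**Step 4a: reduction to prices and matchings.** Take any $D'\in\mathcal H$ and view it as a symmetric matrix with zero diagonal. It is doubly substochastic, hence a convex combination of subpermutation matrices. Each of these is given by an injective map $\sigma:I_0\to X$ on some $I_0\subseteq X$. Moreover $\sum_{\{i,j\}}D'_{ij}d_\ell(i,j)=\frac12\sum_{i,j}D'_{ij}d_\ell(i,j)$. By duality it suffices to show, for all $\ell\ge0$, all $I_0$ and all injective $\sigma:I_0\to X$,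
$$\tfrac12\sum_{i\in I_0}d_\ell(i,\sigma(i))\le\sum_eu(e)\ell(e)=(1+4\varepsilon)\Lambda+\frac{768}{\varepsilon^4}\Lambda_0,\tag{8}$$
$$\text{where}\qquad\Lambda=\frac ap\sum_{e\in E_C}\ell(e),\qquad\Lambda_0=\frac1D\sum_{e\in H}\ell(e).$$

**Step 4b: the mean price of a half-walk.** Let $\rho_i$ be the expected $\ell$-cost of a random walk from $i$. From a uniformly random start, the position before each step is uniform on $X$ and independent of the step. So one step has expected cost $\frac1{np}\sum_{x,\,s\ne0}\ell(\{x,x+\gamma(s)\})=\frac1{np}\sum_{e\in E_C}\ell(e)$, because each edge comes from exactly one $(x,s)$. Multiplying by $a$ steps and $n$ starts,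
$$\sum_{i\in X}\rho_i=\Lambda.\tag{9}$$

**Step 4c: excess prices.** For $i\in I_0$ let
$$\tau_i=\max\{0,\ d_\ell(i,\sigma(i))-(1+\varepsilon)(\rho_i+\rho_{\sigma(i)})\},$$
and for $1\le m\le n$ let
$$g_m=\frac{\varepsilon\theta_m\Lambda}a,\qquad h_m=\frac{D\Lambda_0}{L_m}=\frac{512\,\theta_m\Lambda_0}{\varepsilon^4},\qquad T_m=2a\,g_m+h_m .$$
Here $g_m$ is the rounding unit and $h_m$ is the price we expect to pay on $H$.

*Claim: fewer than $m$ indices $i\in I_0$ satisfy $\tau_i>T_m$.* Suppose $I\subseteq I_0$ consists of $m$ such indices.

*Rounding.* Let $z(e)=\lfloor\ell(e)/g_m\rfloor$ for $e\in E_C$ if $\Lambda>0$. If $\Lambda=0$, then $\ell=0$ on $E_C$ and we put $z\equiv0$. In both cases $g_mz\le\ell\le g_mz+g_m$ on $E_C$. If $\Lambda>0$, then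
$$\sum_ez(e)\le\frac1{g_m}\sum_{e\in E_C}\ell(e)=\frac{p\Lambda}{a\,g_m}=\frac p{\varepsilon\theta_m}=Z_m ,$$
and if $\Lambda=0$ the sum is $0$. So (b) applies to $(z,I,\sigma|_I)$.

*Every edge of $H\cap\bar Q$ is expensive.* Take $\{x,y\}\in H\cap\bar Q$, named so that $x\in B_i^z$ and $y\in B_{\sigma(i)}^z$ for some $i\in I$. Go from $i$ to $x$ along a walk in $A_i^z$, cross $\{x,y\}$, and go from $y$ to $\sigma(i)$ backwards along a walk in $A_{\sigma(i)}^z$. The $g_mz$-cost of the first walk is at most $(1+\varepsilon)$ times the mean $g_mz$-cost, and that mean is at most $\rho_i$ since $g_mz\le\ell$. It has at most $a$ edges, each with $\ell\le g_mz+g_m$. So its $\ell$-cost is at most $(1+\varepsilon)\rho_i+a\,g_m$. The same holds for $\sigma(i)$. Hence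
$$d_\ell(i,\sigma(i))\le(1+\varepsilon)(\rho_i+\rho_{\sigma(i)})+2a\,g_m+\ell(xy).$$
Since $\tau_i>T_m\ge0$, the maximum defining $\tau_i$ is its second entry, so $2a\,g_m+\ell(xy)\ge\tau_i>2a\,g_m+h_m$, that is, $\ell(xy)>h_m$.

*Contradiction.* By (b) there are at least $L_m>0$ such edges, so
$$\sum_{e\in H}\ell(e)>L_mh_m=D\Lambda_0=\sum_{e\in H}\ell(e),$$
which is impossible. This proves the claim.

**Step 4d: summation.** By the claim, the $m$-th largest $\tau_i$ is at most $T_m$. (Bounding all of them by $T_1$ would give up to $nT_1$, which is far too much; this is why the groups of every size $m$ were needed.) By (9) and the injectivity of $\sigma$, both $\sum_{i\in I_0}\rho_i$ and $\sum_{i\in I_0}\rho_{\sigma(i)}$ are at most $\Lambda$. So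
$$\tfrac12\sum_{i\in I_0}d_\ell(i,\sigma(i))\le\frac{1+\varepsilon}2\sum_{i\in I_0}(\rho_i+\rho_{\sigma(i)})+\frac12\sum_{m=1}^nT_m\le(1+\varepsilon)\Lambda+\Big(\varepsilon\Lambda+\frac{256}{\varepsilon^4}\Lambda_0\Big)\sum_{m=1}^n\theta_m .$$
Here $\frac12T_m=\theta_m\big(\varepsilon\Lambda+\frac{256}{\varepsilon^4}\Lambda_0\big)$. Since $\sum_m\theta_m\le3$ by (4), the right side is at most $(1+4\varepsilon)\Lambda+\frac{768}{\varepsilon^4}\Lambda_0$. This is (8), so $u$ is feasible and (7) holds.

## 13. Static capacity about $kn$ is necessary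

**Step 5.** This step proves
$$\mathrm{OPT}_{\mathrm{SPR}}\ge(1-\varepsilon)kn.\tag{10}$$

**Step 5a: from trees to distance sums.** By the VPN theorem, some optimal solution routes inside a tree $T$ spanning $W=X$. Let $e\in T$ have $q_1,q_2$ terminals on its two sides. The capacity needed on $e$ is the maximum of $\sum D_{ij}$ over pairs separated by $e$. It is at most $\min(q_1,q_2)$, by summing the marginals on the smaller side, and a matching across $e$ attains this value.

Choose a node $r$ of $T$ such that every component of $T-r$ has at most $|W|/2$ terminals. Such $r$ exists: from a node $v$ for which some component of $T-v$ has more than $|W|/2$ terminals, move to the neighbor of $v$ in that component. This motion never goes back along the edge just used, since then both sides of that edge would have more than $|W|/2$ terminals. In a finite tree it must therefore stop. For this $r$, the side of $e$ away from $r$ lies in one component of $T-r$, so $\min(q_1,q_2)$ is the number of terminals that $e$ separates from $r$. Summing over $e\in T$, the cost equals $\sum_{i\in W}d_T(r,i)\ge\sum_id_G(r,i)$.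 Thus
$$\mathrm{OPT}_{\mathrm{SPR}}\ge\min_r\sum_id_G(r,i).$$

**Step 5b: almost everything is at distance at least $k$.** By (a), the maximum degree of $G$ is at most $2p+2D\le4D$. The number of vertices within distance $k-1$ of any $r$ is at most
$$\sum_{t=0}^{k-1}(4D)^t\le k(4D)^{k-1}=k\,4^{k-1}p^{k-1}(\log n)^{2k-2}\le\varepsilon p^k=\varepsilon n$$
by (P6). The other vertices, at least $(1-\varepsilon)n$ of them, have distance at least $k$ from $r$. This proves (10).

## 14. Letting the distance grow: Theorem 1 and its rate

**Proof of Theorem 1.** We have $\mathrm{OPT}_{\mathrm{FR}}>0$ because distinct terminals are at positive distance, by (2). From (7) and (10),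
$$\frac{\mathrm{OPT}_{\mathrm{SPR}}}{\mathrm{OPT}_{\mathrm{FR}}}\ge\frac{(1-\varepsilon)k}{(1+4\varepsilon)(k/2+1)+768\,\varepsilon^{-4}} .\tag{11}$$
Fix $\varepsilon$ and let $k\to\infty$ through even values, with $p$ large depending on $k$ and $\varepsilon$. The right side tends to $\frac{2(1-\varepsilon)}{1+4\varepsilon}$. Now let $\varepsilon\to0$. $\blacksquare$

Together with Theorem 2, the supremum is exactly $2$ and is not attained, so no $\alpha<2$ works.

**Proof of Corollary 3.** To get a rate we let $\varepsilon$ and $p$ depend on $k$ and recheck (P1)–(P6). Take $k$ even and large, $\varepsilon=k^{-1/5}$, and a prime $p\in[k^{10k},2k^{10k}]$, which exists by Bertrand's postulate. Since $\log n=k\log p$,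
$$10k^2\log k\le\log n\le10k^2\log k+k\log2\le k^4 .$$
For $k$ large:

* (P1): $p>k$, $\log n\ge1$ and $p\le D$ are clear, and $D=p(\log n)^2\le pk^8\le p^2\le n$.
* (P2): $k^{2k+4}\log n\le k^{2k+8}\le k^{20k}\le p^2$.
* (P3): $\varepsilon^4\log n\ge10k^{6/5}\log k\ge128$.
* (P4): $\varepsilon^5\log n=\frac{\log n}k\ge10k\log k\ge2048\cdot5$, so $\frac{\varepsilon^4}{2048}\log n\ge\frac5\varepsilon\ge\frac4\varepsilon+1$.
* (P5): $D/3\ge2\log n$ and $p\ge2$, so $ne^{-D/3}+n^{1-p}\le\frac2n<1$.
* (P6): $k\,4^{k-1}(\log n)^{2k-2}\le4^kk^{8k-7}\le k^{-1/5}k^{10k}\le\varepsilon p$.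

So (11) holds. Here $\varepsilon^{-4}=k^{4/5}=\varepsilon k$ and $1\le\varepsilon k$, so the denominator of (11) is $\frac k2+O(\varepsilon k)$, and the ratio is at least
$$\frac{(1-\varepsilon)k}{\frac k2+O(\varepsilon k)}=2-O(\varepsilon)=2-O(k^{-1/5}).$$
It remains to express $k$ through $n$. From $\log n\ge k^2$ we get $\log k\le\frac12\log\log n$. From $\log n=O(k^2\log k)$ we then get $k^2=\Omega(\log n/\log\log n)$. Hence $k^{-1/5}=O\big((\log\log n/\log n)^{1/10}\big)$. As $k$ grows, $n=p^k\ge k^{10k^2}$ takes infinitely many values. $\blacksquare$
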